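\title{Asymptotic equivalents for relaxed and compacted binary trees}

\begin{abstract}
Let $r_N$ and $c_N$ be the numbers of relaxed and of compacted binary trees with $N$ internal nodes, and let $a_1\approx-2.338$ be the largest zero of the Airy function. We prove the conjecture that $r_N\sim\gamma_r\,N!\,4^Ne^{3a_1N^{1/3}}N$ and $c_N\sim\gamma_c\,N!\,4^Ne^{3a_1N^{1/3}}N^{3/4}$ with constants $\gamma_r,\gamma_c\in(0,\infty)$. An exact change of variables turns the counting recurrences into a product of slowly varying symmetric Jacobi matrices, perturbed by a small memory term, and an adiabatic argument shows that the solution follows the top eigenvector with summable errors. We also obtain a full asymptotic expansion in powers of $N^{-1/3}$ and a uniform Airy profile for the underlying two-parameter arrays.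
\end{abstract}

\section{Introduction}\label{sec:intro}

A plane binary tree can be stored economically by keeping one copy of each repeated subtree and replacing the other copies by pointers to it. What remains is a directed acyclic graph in which no two nodes carry the same substructure. The following definition describes these graphs directly.

Let $k\ge2$. A \emph{relaxed $k$-ary tree} is a finite directed acyclic multigraph with a distinguished node, the \emph{root}, from which every node is reachable, and with a unique node of outdegree $0$, the \emph{sink}. Every other node, the root included, has outdegree $k$ and is called \emph{internal}; the $k$ outgoing edges of an internal node are ordered, and their endpoints are its \emph{children}. Parallel edges are allowed, so several children of a node may coincide. The \emph{fringe subgraph} of a node consists of the node and of everything reachable from it. A relaxed tree is \emph{compacted} if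
\begin{itemize}
\item[(U)] no two distinct nodes have fringe subgraphs that are isomorphic by a map preserving the order of the children.
\end{itemize}
The \emph{size} of a tree is its number of internal nodes. Trees are unlabeled and are counted up to isomorphisms that preserve the root and the order of the children. We write $r_N$ and $c_N$ for the numbers of relaxed and of compacted binary trees ($k=2$) of size $N\ge1$. Thus $c_N\le r_N$; Example~\ref{ex:small} finds $r_1,r_2,r_3=1,3,16$ and $c_1,c_2,c_3=1,3,15$.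

Let $\operatorname{Ai}$ be the Airy function and $a_1\approx-2.338$ its largest zero. Ghosh Dastidar and Wallner showed that, for each fixed $k\ge2$, the number of relaxed $k$-ary trees of size $N$ is
\[
\Theta\Big((N!)^{k-1}\gamma(k)^Ne^{3a_1\beta(k)N^{1/3}}N^{\alpha(k)}\Big),\qquad \alpha(k)=\frac{7k-8}6,\quad \beta(k)=\Big(\frac{k(k-1)}2\Big)^{1/3},\quad\gamma(k)=\frac{k^k}{(k-1)^{k-1}},
\]
where $x_N=\Theta(y_N)$ means that $|x_N|/y_N$ stays between two positive constants for large $N$. For $k=2$ this reads $r_N=\Theta(N!\,4^Ne^{3a_1N^{1/3}}N)$. A bound of this kind leaves open whether the ratio converges. It is conjectured in \cite{stretched} that it does, for both families: there are positive constants $\gamma_r$ and $\gamma_c$ with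
\[
r_N\sim\gamma_r\,N!\,4^Ne^{3a_1N^{1/3}}N,\qquad c_N\sim\gamma_c\,N!\,4^Ne^{3a_1N^{1/3}}N^{3/4},
\]
and experimentally $\gamma_r\approx166.95208957$, $\gamma_c\approx173.12670485$. We prove the conjecture, that is, the existence of both limits in $(0,\infty)$. We claim nothing about the two numerical values, and the proof does not use the $\Theta$-result.

\begin{theorem}\label{thm:main}
There are $\gamma_r,\gamma_c\in(0,\infty)$ with
\[
r_N=\gamma_r\,N!\,4^Ne^{3a_1N^{1/3}}N\,\big(1+O(N^{-1/6})\big),\qquad c_N=\gamma_c\,N!\,4^Ne^{3a_1N^{1/3}}N^{3/4}\big(1+O(N^{-1/6})\big).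
\]
\end{theorem}

Once the constants are known to exist, the same estimates give every further term. Let $\mathbb Q[a_1]$ be the ring of polynomials in $a_1$ with rational coefficients.

\begin{theorem}\label{thm:expansion}
There are $\rho_j,\kappa_j\in\mathbb Q[a_1]$, $j\ge1$, such that for every $M\ge0$
\begin{align*}
\frac{r_N}{\gamma_r\,N!\,4^Ne^{3a_1N^{1/3}}N}&=1+\sum_{j=1}^M\frac{\rho_j}{N^{j/3}}+O\big(N^{-(M+1)/3}\big),\\
\frac{c_N}{\gamma_c\,N!\,4^Ne^{3a_1N^{1/3}}N^{3/4}}&=1+\sum_{j=1}^M\frac{\kappa_j}{N^{j/3}}+O\big(N^{-(M+1)/3}\big),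
\end{align*}
and $\rho_1=\kappa_1=\frac{53}{90}a_1^2$. Hence $c_N/r_N=(\gamma_c/\gamma_r)N^{-1/4}\big(1+O(N^{-2/3})\big)$.
\end{theorem}

A third result, Theorem~\ref{thm:profile}, describes the two-parameter arrays behind $r_N$ and $c_N$ by an Airy profile.

Section~\ref{sec:paths} codes the trees by weighted lattice paths and explains from the weights why the formulas have this shape. Section~\ref{sec:gauge} rescales the path counts into vectors $Y_n$ with $Y_n=J_nY_{n-1}-\varepsilon K_nY_{n-3}$, where $J_n$ is a symmetric tridiagonal matrix, $\|K_n\|\le2/n$, and $\varepsilon\in\{0,1\}$ distinguishes the two families. Section~\ref{sec:toy} shows in two dimensions why the solution of such a recurrence follows the top eigenvector of $J_n$. Sections~\ref{sec:spectral}--\ref{sec:boundary} carry this out and prove Theorem~\ref{thm:main}. Section~\ref{sec:expansion} proves Theorems~\ref{thm:expansion} and~\ref{thm:profile}; it is not needed for Theorem~\ref{thm:main}.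

\paragraph{Conventions.} Throughout, $\varepsilon=0$ is the relaxed and $\varepsilon=1$ the compacted case, and most objects depend on $\varepsilon$ without showing it. The letters $C,c$ denote positive constants that may change from line to line, and ``large'' means larger than a suitable constant. Vectors live in the real space $\ell^2(\mathbb N_0)$ with standard basis $e_0,e_1,\dots$; inequalities between vectors or matrices are meant entrywise; $O(\cdot)$ of a vector refers to its norm.

\section{Weighted lattice paths}\label{sec:paths}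

\subsection{Relaxed trees}

Consider lattice paths that start at $(0,0)$, use the steps $\mathsf H=(1,0)$ and $\mathsf V=(0,1)$, and stay in the region $\{(p,m):p\ge m\ge0\}$. We call them \emph{admissible}, identify them with words in $\mathsf H,\mathsf V$, and call $m$ the \emph{height}.

\begin{lemma}\label{lem:coding}
Relaxed binary trees of size $N$ are in bijection with admissible paths from $(0,0)$ to $(N,N)$ in which each step $\mathsf H$ at height $m$ carries one of $m+1$ labels.
\end{lemma}

\begin{proof}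
Run a depth-first search from the root, visiting children in their order. Call an edge a \emph{tree edge} if it leads to an unvisited node and a \emph{pointer} otherwise. A node is \emph{completed} when the search leaves it for good. The target of a pointer is already completed: otherwise it is on the recursion stack, hence an ancestor of the current node along tree edges, and the pointer closes a directed cycle. For the same reason the search begins by following first children from the root down to the sink, so the sink is the first node completed.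

Write $\mathsf H$ each time a pointer is read and $\mathsf V$ each time an internal node is completed. There are $2N$ edges and $N+1$ nodes, so $N$ tree edges and $N$ pointers, and the word has $N$ letters of each kind. Regard each pointer as a leaf. Then the tree edges and pointers form a plane tree in which every internal node has two children, its $N+1$ leaves are the sink and the pointers, and our word is its postorder reading (leaves as $\mathsf H$, internal nodes as $\mathsf V$) with the first leaf, the sink, deleted. A word with $N+1$ leaves and $N$ binary nodes is the postorder reading of exactly one such tree if every nonempty prefix has more leaves than binary nodes, and of none otherwise (this is the validity criterion for reverse Polish notation). After deleting the first leaf, the criterion says that every prefix has at least as many $\mathsf H$ as $\mathsf V$, which is admissibility. A pointer read at height $m$ has as its target the sink or one of the $m$ completed internal nodes; this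 is the label.

Conversely, take an admissible word with labels, build the plane tree, and turn each leaf $\mathsf H$ into an edge to the node that its label names. Every edge goes to a node that comes earlier in postorder, so the graph is acyclic, and all nodes are reachable along the edges of the plane tree. The search on this graph meets new nodes only along these edges, because the other edges lead to completed nodes, so it returns the given word and labels. Finally, an isomorphism preserving the root and the order of children commutes with the search, so isomorphic trees have the same data.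
\end{proof}

\subsection{Compacted trees}

Condition (U) compares whole subgraphs, which the path does not display. The next lemma reduces it to a comparison of pairs of children and locates in the word the only place where it can fail.

\begin{lemma}\label{lem:unique}
A relaxed binary tree is compacted if and only if no two distinct internal nodes have the same ordered pair of children. If $u\ne v$ have the same ordered pair of children and $u$ is completed first, then both edges of $v$ are pointers.
\end{lemma}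

\begin{proof}
Let $u\ne v$ have the same children. Neither $u$ nor $v$ is reachable from these children, by acyclicity, so the map that sends $u$ to $v$ and fixes all other nodes is an isomorphism of the fringe subgraphs. Conversely, suppose that (U) fails, and among the pairs $u\ne v$ with isomorphic fringe subgraphs choose one of minimal height, the height of a node being the length of a longest path from it to the sink. An isomorphism sends $u$ to $v$, since these are the only nodes without incoming edges in the two subgraphs. Neither is the sink, which is the only node of outdegree $0$. Corresponding children of $u$ and $v$ have isomorphic fringe subgraphs of smaller height, so they coincide by minimality.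

For the second statement, $v$ is not discovered while $u$ is on the stack, since it would then be completed before $u$. If $v$ were on the stack when $u$ is discovered, then $u$ would be reachable from a child of $v$, that is, from a child of $u$, which is a cycle. So $v$ is discovered after $u$ is completed. At that time the children of $u$ have been visited, and both edges of $v$ are pointers.
\end{proof}

In postorder, a node both of whose edges are pointers appears as a factor $\mathsf{HHV}$, and every factor $\mathsf{HHV}$ is such a node. These factors do not overlap. Choose the labels from left to right. By Lemma~\ref{lem:unique} a repeated pair of children can only be created at a factor $\mathsf{HHV}$. If the factor starts at height $m$ and no repetition has occurred so far, the $m$ completed internal nodes have $m$ distinct pairs of children, each of them among the $(m+1)^2$ available pairs of labels, and exactly these are forbidden. This leads to the following weights. The \emph{weight} of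 an admissible path is the product of $(m+1)^2-\varepsilon m$ over its factors $\mathsf{HHV}$ starting at height $m$ and of $m+1$ over its remaining steps $\mathsf H$ at height $m$. Let $W(p,m)$ be the total weight of the admissible paths from $(0,0)$ to $(p,m)$, and $W(p,m)=0$ outside $p\ge m\ge0$. We have shown that
\[
W(N,N)=r_N\ \text{ for }\varepsilon=0,\qquad W(N,N)=c_N\ \text{ for }\varepsilon=1 .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\node[draw,circle,inner sep=2pt] (o) at (0,2.6) {$o$};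
\node[draw,circle,inner sep=2pt] (u) at (-1,1.4) {$u$};
\node[draw,circle,inner sep=2pt] (v) at (1,1.4) {$v$};
\node[draw,rectangle,inner sep=3pt] (s) at (-1,0) {$s$};
\draw[->,thick] (o) -- node[left] {\small 1} (u);
\draw[->,thick] (o) -- node[right] {\small 2} (v);
\draw[->,thick] (u) to[bend right] node[left] {\small 1} (s);
\draw[->,dashed] (u) to[bend left] node[right] {\small 2} (s);
\draw[->,dashed] (v) -- node[above] {\small 1} (u);
\draw[->,dashed] (v) to[bend left] node[below right] {\small 2} (s);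
\begin{scope}[xshift=3.5cm,scale=0.87]
\draw[gray!50] (0,0) grid (3,3);
\draw[dotted,thick] (0,0) -- (3,3);
\draw[very thick] (0,0) -- (1,0) -- (1,1) -- (3,1) -- (3,3);
\node[below] at (0.5,0) {\small 1};
\node[below] at (1.5,1) {\small 2};
\node[below] at (2.5,1) {\small 2};
\end{scope}
\end{tikzpicture}
\caption{A compacted binary tree of size $3$ with root $o$ and sink $s$ (tree edges solid, pointers dashed, numbers give the order of the children) and its lattice path $\mathsf{HVHHVV}$, each horizontal step marked with its number of possible targets. Each pointer of $v$ may go to $s$ or to $u$; of the four choices only $(s,s)$ repeats the children of $u$.}\label{fig:tree}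
\end{figure}

\begin{example}\label{ex:small}
For $N=1$ the path $\mathsf{HV}$ has weight $1$. For $N=2$ the paths $\mathsf{HHVV}$ and $\mathsf{HVHV}$ have weights $1$ and $2$. For $N=3$ the paths $\mathsf{HHHVVV}$, $\mathsf{HHVHVV}$, $\mathsf{HHVVHV}$, $\mathsf{HVHHVV}$, $\mathsf{HVHVHV}$ have weights $1,2,3,4-\varepsilon,6$. Hence $r_3=16$ and $c_3=15$; Figure~\ref{fig:tree} shows the path on which the two counts differ.
\end{example}

\begin{proposition}\label{prop:rec}
We have $W(0,0)=1$, and for $p\ge m\ge0$, $(p,m)\ne(0,0)$,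
\begin{equation}\label{eq:recW}
W(p,m)=W(p,m-1)+(m+1)W(p-1,m)-\varepsilon(m-1)W(p-2,m-1).
\end{equation}
Moreover $W(p,m)>0$ for $p\ge m\ge0$, and $W(p,m)-(m+1)W(p-1,m)\ge0$ for $(p,m)\ne(0,0)$.
\end{proposition}

\begin{proof}
Appending $\mathsf H$ at height $m$ creates no factor $\mathsf{HHV}$, so the paths ending in $\mathsf H$ have total weight $(m+1)W(p-1,m)$. Appending $\mathsf V$ to a path ending at $(p,m-1)$ keeps the weight, unless the path has the form $\pi\mathsf{HH}$ with $\pi$ ending at $(p-2,m-1)$; then the weight changes from $m^2$ to $m^2-\varepsilon(m-1)$ times the weight of $\pi$. This gives \eqref{eq:recW}. All path weights are positive, and $W(p,m)-(m+1)W(p-1,m)$ is the total weight of the paths ending in $\mathsf V$.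
\end{proof}

\subsection{The shape of the answer}\label{sec:shape}

The $k$-th step $\mathsf H$ of a path starts at a point $(k-1,m)$ and has weight $m+1=k-h_k$, where $h_k=k-1-m\ge0$ is the distance from the diagonal. Hence
\[
\frac{r_N}{N!}=\sum_{\text{paths}}\ \prod_{k=1}^N\Big(1-\frac{h_k}k\Big).
\]
The path $(\mathsf{HV})^N$ contributes $1$ and there are at most $4^N$ paths, so $N!\le r_N\le N!\,4^N$. The rest of this subsection is a heuristic and is not used later. The weights pull a path toward the diagonal: at distance $w$ near time $k$ it loses a relative amount of order $w/k$ per step. Staying in a strip of width $w$ reduces the number of continuations by a relative amount of order $w^{-2}$ per step. The sum of the two losses is smallest for $w\asymp k^{1/3}$, where it is of order $k^{-2/3}$, and $\sum_{k\le N}k^{-2/3}\asymp N^{1/3}$; this is the stretched exponential. On the scale $w=k^{1/3}x$ the two losses become the operator $-\partial_x^2+x$ on the half-line with vanishing boundary value,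 and $\operatorname{Ai}(a_1+x)$ is its positive eigenfunction, with eigenvalue $-a_1$. For compacted trees, a factor $\mathsf{HHV}$ ends at about one position in eight and costs a relative amount $m/(m+1)^2\approx1/m$. At position $n$ of the word, $m\approx n/2$, so the additional factor is about $\prod_{n\le2N}(1-\frac1{4n})\asymp N^{-1/4}$.

\section{A symmetric recurrence}\label{sec:gauge}

We read \eqref{eq:recW} as an evolution in the time $n=p+m+1$ for a function of the distance $h=p-m$ from the diagonal. Note that $2m=n-1-h$. At time $n$, a step $\mathsf H$ goes from $h-1$ to $h$ with weight $m+1=\frac12(n-(h-1))$, whereas a step $\mathsf V$ goes from $h+1$ to $h$ with weight $1$. To put both on the same footing, we multiply $W(p,m)$ by a function of $m$ that gives the step $\mathsf V$ the weight $\frac12(n-h)=m+\frac12$, and by a function of $n$ that divides both weights by $n/2$. So put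
\begin{equation}\label{eq:gauge}
Y_n(h)=\frac{2^{n-1}\prod_{j=1}^m(j+\frac12)}{n!}\,W(p,m)\qquad(0\le h\le n-1,\ h\equiv n-1 \bmod 2),
\end{equation}
$Y_n(h)=0$ for all other $h\ge0$, and $Y_n=0$ for $n\le0$. Let $J_n$ be the symmetric matrix with entry $(1-\frac hn)_+=\max(1-\frac hn,0)$ in positions $(h,h+1)$ and $(h+1,h)$ and $0$ elsewhere. Let $S$ be the shift $(Sv)(h)=v(h-1)$, with the convention $v(-1)=0$, and let
\[
(K_nv)(h)=\frac2n\,q_n(h)\,v(h-1),\qquad q_n(h)=\frac{(n-h)(n-h-3)}{(n-1)(n-2)}\quad(1\le h\le n-3),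
\]
with $q_n(h)=0$ for all other $h$; in particular $K_n=0$ for $n\le3$.

\begin{proposition}\label{prop:Y}
We have $Y_1=e_0$,
\begin{equation}\label{eq:recY}
Y_n=J_nY_{n-1}-\varepsilon K_nY_{n-3}\qquad(n\ge2),
\end{equation}
and
\begin{equation}\label{eq:diag}
W(N,N)=N!\;Y_{2N+1}(0).
\end{equation}
Moreover $\|K_n\|\le2/n$, and $0\le1-q_n(h)\le C\min(1,h/n)$ for $h\ge1$, $n\ge4$.
\end{proposition}

\begin{proof}
The points $(p,m-1)$, $(p-1,m)$, $(p-2,m-1)$ correspond to $(n-1,h+1)$, $(n-1,h-1)$, $(n-3,h-1)$. Multiplying \eqref{eq:recW} by the factor in \eqref{eq:gauge}, the three terms get the coefficients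
\[
\frac{2(m+\frac12)}n=1-\frac hn,\qquad\frac{2(m+1)}n=1-\frac{h-1}n,\qquad\frac{8(m+\frac12)(m-1)}{n(n-1)(n-2)}=\frac{2(n-h)(n-h-3)}{n(n-1)(n-2)}.
\]
For $h\ge n-2$ we have $Y_{n-3}(h-1)=0$, so setting $q_n(h)=0$ there loses nothing. For $h\ge n$ both sides of \eqref{eq:recY} vanish because $Y_{n-1}$ is supported on $h\le n-2$, and for $h\equiv n\bmod2$ both sides vanish by parity. For \eqref{eq:diag}, use $\prod_{j=1}^N(j+\frac12)=2^{-N}\prod_{j=1}^N(2j+1)=(2N+1)!/(4^NN!)$. Finally $0\le q_n\le1$ gives $\|K_n\|\le2/n$; for $1\le h\le n-3$,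
\[
1-q_n(h)=\frac{2+2nh-h^2-3h}{(n-1)(n-2)}\le\frac{Ch}n,
\]
and for $h\ge n-2$ we have $h/n\ge\frac12$.
\end{proof}

\begin{example}
The first vectors are $Y_2=e_1$, $Y_3=e_0+\frac23e_2$, $Y_4=\frac32e_1+\frac13e_3$, $Y_5=\frac32e_0+\frac75e_2+\frac2{15}e_4$. The memory term first acts at $n=6$, where $q_6(1)=\frac12$: $Y_7(0)=Y_6(1)=\frac32+\frac56\cdot\frac75-\varepsilon\cdot\frac13\cdot\frac12=\frac{16-\varepsilon}{3!}$, in agreement with Example~\ref{ex:small}.
\end{example}

Because of parity, step $n$ uses each pair of positions $(h,h+1)$, $(h+1,h)$ in one direction only, so some symmetric matrix could be written down for any rescaling. What \eqref{eq:gauge} achieves is that the weights of both kinds of steps lie on the single linear function $1-h/n$, so that $J_n$ changes slowly with $n$.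

By \eqref{eq:diag}, Theorems~\ref{thm:main} and~\ref{thm:expansion} are statements about one coordinate of $Y_n$. The whole vector is described as follows.

\begin{theorem}\label{thm:profile}
Let $\gamma=\gamma_r$ for $\varepsilon=0$ and $\gamma=\gamma_c$ for $\varepsilon=1$. Uniformly for $0\le h\le n-1$, $h\equiv n-1\bmod2$,
\[
Y_n(h)=\frac{\gamma}{\operatorname{Ai}'(a_1)}\,2^{n-1}e^{3a_1(n/2)^{1/3}}\Big(\frac n2\Big)^{\frac43-\frac\varepsilon4}\Big[\operatorname{Ai}\big(a_1+(2/n)^{1/3}(h+1)\big)+O(n^{-1/3})\Big].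
\]
\end{theorem}

\section{The mechanism in two dimensions}\label{sec:toy}

We shall see that the top eigenvector of $J_n$ moves by $O(1/n)$ per step and that the spectral gap below the top eigenvalue is at least $cn^{-2/3}$. Since $\sum1/n$ diverges, it is not evident that $Y_n$, divided by the product of the eigenvalues, has a limiting component along the eigenvector. A $2\times2$ model shows why it does. We first record how a slowly closing gap damps a source.

\begin{lemma}\label{lem:relax}
Let $c,C>0$, $\beta\ge0$, and let $x_n\ge0$ satisfy $x_n\le(1-cn^{-2/3})x_{n-1}+Cn^{-1-\beta}$ for all large $n$. Then $x_n=O(n^{-\beta-1/3})$.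
\end{lemma}

\begin{proof}
Put $b=\beta+\frac13$. As $(1-\frac1n)^{-b}=1+O(\frac1n)$, there is $n_3$ with $0\le(1-cn^{-2/3})(1-\frac1n)^{-b}\le1-\frac c2n^{-2/3}$ for $n>n_3$. Choose $B\ge2C/c$ with $x_{n_3}\le Bn_3^{-b}$. If $x_{n-1}\le B(n-1)^{-b}$, then $x_n\le Bn^{-b}-\frac c2Bn^{-b-2/3}+Cn^{-b-2/3}\le Bn^{-b}$.
\end{proof}

Let $v_n$ be the unit vector of $\mathbb R^2$ at angle $\sum_{j\le n}1/j$, and $v_n^\perp$ its rotation by $\pi/2$. Let $M_n$ be the symmetric matrix with $M_nv_n=v_n$ and $M_nv_n^\perp=(1-n^{-2/3})v_n^\perp$, and let $y_n=M_ny_{n-1}$ for $n\ge2$, $\|y_1\|=1$. For the coordinates $\alpha_n=\langle v_n,y_n\rangle$ and $\omega_n=\langle v_n^\perp,y_n\rangle$ we get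
\[
\alpha_n=\alpha_{n-1}\cos\tfrac1n+\omega_{n-1}\sin\tfrac1n,\qquad\omega_n=(1-n^{-2/3})\big(\omega_{n-1}\cos\tfrac1n-\alpha_{n-1}\sin\tfrac1n\big).
\]
Since $\|M_n\|=1$, we have $|\alpha_n|\le1$, so $|\omega_n|\le(1-n^{-2/3})|\omega_{n-1}|+\frac1n$, and Lemma~\ref{lem:relax} gives $\omega_n=O(n^{-1/3})$: the rotation divided by the gap. Then
\[
|\alpha_n-\alpha_{n-1}|\le\frac1{2n^2}+\frac{|\omega_{n-1}|}n=O(n^{-4/3}),
\]
and $\alpha_n$ converges, although $v_n$ turns by an infinite total angle. The point is that the rotation never acts on $\alpha_n$ in first order: it enters through $1-\cos\frac1n$, which is where the orthogonality of the eigenvectors is used, or through $\omega_{n-1}$, which it had to create first.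

Three features of \eqref{eq:recY} are absent from the model or unresolved in it.
\begin{enumerate}
\item The memory term has norm of order $1/n$, which is not summable. Its main part acts as a multiple of the identity on the top eigenvector and is absorbed in the normalization (Section~\ref{sec:onestep}).
\item The limit may vanish. In the model, $y_1\mapsto\lim\alpha_n$ is a linear functional on $\mathbb R^2$, so it is zero on a line. Excluding this for $Y$ needs the positivity of the combinatorial weights (Section~\ref{sec:positive}).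
\item We want the single coordinate $h=0$, where the eigenvector is of order $n^{-1/2}$, smaller than the remainder $n^{-1/3}$ (Section~\ref{sec:boundary}).
\end{enumerate}

\section{The top of the spectrum of $J_n$}\label{sec:spectral}

\subsection{Standard facts and notation}

We use the following facts about real symmetric matrices. The top eigenvalue is the maximum of $\langle v,Jv\rangle$ over unit vectors (Rayleigh). If $J\ge0$ is irreducible, then its top eigenvalue equals $\|J\|$, is simple, and has a positive eigenvector (Perron--Frobenius). If $0\le J\le J'$, then $\|J\|\le\|J'\|$. If one row and the corresponding column are deleted, the top eigenvalue of the remaining matrix is at least the second largest eigenvalue of the original one (Cauchy interlacing). The adjacency matrix of a path with $k$ vertices has top eigenvalue $2\cos\frac\pi{k+1}$. Finally, let $\phi$ be a unit eigenvector of $J$ for $\lambda$, and let the spectrum of $J$ on $\phi^\perp$ lie in $(-\infty,\lambda-g]$ with $g>0$.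 Then
\begin{equation}\label{eq:close}
\|v-\phi\|\le\frac{\sqrt2}g\,\|(J-\lambda)v\|\qquad\text{for every unit vector }v\text{ with }\langle v,\phi\rangle\ge0 .
\end{equation}
Indeed, write $v=a\phi+v'$ with $v'\perp\phi$ and $0\le a\le1$; then $\|(J-\lambda)v\|=\|(J-\lambda)v'\|\ge g\|v'\|$ and $\|v-\phi\|^2=2-2a\le2(1-a^2)=2\|v'\|^2$.

The matrix $J_n$ is nonnegative and irreducible on $E_n=\operatorname{span}(e_0,\dots,e_n)$ and vanishes on $E_n^\perp$. Let $\lambda_n=\|J_n\|$ be its top eigenvalue, $\phi_n$ the unit eigenvector, positive on $\{0,\dots,n\}$, and $\lambda_n'$ the second largest eigenvalue on $E_n$. The entries of $J_n$ are nondecreasing in $n$ and bounded by those of $S+S^*$, so $1=\lambda_1\le\lambda_n\le\lambda_{n+1}\le2$. With $\Sigma=\operatorname{diag}((-1)^h)$ we have $\Sigma J_n\Sigma=-J_n$, so the spectrum is symmetric about $0$ and $\Sigma\phi_n$ is the eigenvector for $-\lambda_n$. For $n\ge2$ there are at least three eigenvalues, hence $\lambda_n'\ge0$ and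
\begin{equation}\label{eq:contract}
\|J_nu\|\le\lambda_n'\|u\|\qquad\text{for }u\perp\phi_n,\ \Sigma\phi_n .
\end{equation}

The Airy function is the solution of $y''=xy$ with $\operatorname{Ai}(x)\sim\frac1{2\sqrt\pi}x^{-1/4}e^{-\frac23x^{3/2}}$ as $x\to+\infty$; both $\operatorname{Ai}$ and $\operatorname{Ai}'$ decay faster than any exponential. Put $F(x)=\operatorname{Ai}(a_1+x)$. Then
\[
F(0)=F''(0)=0,\quad F'(0)=\operatorname{Ai}'(a_1)>0,\quad F>0\text{ on }(0,\infty),\quad F''=(a_1+x)F,
\]
and $|F^{(k)}(x)|\le C_ke^{-x}$ for $x\ge0$, because every derivative is a polynomial combination of $F$ and $F'$. From $(x\operatorname{Ai}^2-\operatorname{Ai}'^2)'=\operatorname{Ai}^2$ we get $\int_0^\infty F^2=F'(0)^2$. About the value of $a_1$ we only use $-3<a_1<0$.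

The natural mesh size is
\[
\delta=\delta_n=(2/n)^{1/3},\qquad\text{so that }\ \frac1n=\frac{\delta^3}2 .
\]
Let $f_n(h)=F(\delta_n(h+1))$ for $0\le h\le n$, $f_n(h)=0$ for $h>n$, and $\hat f_n=f_n/\|f_n\|$. The shift by one places the zero of $F$ at $h=-1$, in accordance with the convention $v(-1)=0$. If $g\in C^1[0,\infty)$ and $g,g'$ are integrable, then
\[
\Big|\delta\sum_{h\ge0}g(\delta(h+1))-\int_0^\infty g\Big|\le\delta\int_0^\infty|g'|,
\]
because $|\delta g(\delta(h+1))-\int_{\delta h}^{\delta(h+1)}g|\le\delta\int_{\delta h}^{\delta(h+1)}|g'|$. Apply this to $g=F^2$ and $g=x^2F^2$; the terms with $h>n$ contribute $O(e^{-cn^{2/3}})$ since $\delta n\asymp n^{2/3}$. Writing $(h+1)v$ for the vector $h\mapsto(h+1)v(h)$, we obtain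
\begin{equation}\label{eq:norms}
\|f_n\|=F'(0)\,\delta^{-1/2}(1+O(\delta)),\qquad\|(h+1)\hat f_n\|=O(\delta^{-1})=O(n^{1/3}).
\end{equation}

\subsection{The eigenvalue and the gap}

\begin{lemma}\label{lem:quasi}
Let $\tilde\lambda_n=2+a_1\delta^2+\frac32\delta^3$. Then $\|(J_n-\tilde\lambda_n)\hat f_n\|\le C\delta^4$.
\end{lemma}

\begin{proof}
Let $0\le h\le n$ and $x=\delta(h+1)$, so that $\frac hn=\frac12(\delta^2x-\delta^3)$. Then
\[
(J_nf_n)(h)=\Big(1-\frac hn\Big)\big[F(x+\delta)+F(x-\delta)\big]+\frac{\delta^3}2F(x-\delta);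
\]
this is correct at $h=0$ because $F(0)=0$, and at $h=n$ because the coefficient of $F(x+\delta)$ vanishes. By Taylor's theorem $F(x+\delta)+F(x-\delta)=2F(x)+\delta^2F''(x)+R_1$ and $F(x-\delta)=F(x)+R_2$ with $|R_1|\le C\delta^4e^{-x}$, $|R_2|\le C\delta e^{-x}$. Using $F''-xF=a_1F$,
\[
(J_nf_n)(h)=\tilde\lambda_nF(x)+R,\qquad R=R_1-\tfrac12(\delta^2x-\delta^3)(\delta^2F''(x)+R_1)+\tfrac12\delta^3R_2,
\]
and $|R|\le C\delta^4(1+x)e^{-x}$. For $h>n$ both $J_nf_n$ and $f_n$ vanish. Summing squares gives $\|(J_n-\tilde\lambda_n)f_n\|\le C\delta^4\delta^{-1/2}$; divide by $\|f_n\|$.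
\end{proof}

\begin{proposition}\label{prop:eigenvalue}
\begin{itemize}
\item[(a)] $\lambda_n=2+a_1\delta^2+\frac32\delta^3+O(\delta^4)$.
\item[(b)] $\|S\phi_n-\phi_n\|=O(n^{-1/3})$.
\item[(c)] There is $c_0>0$ with $\lambda_n-\lambda_n'\ge c_0n^{-2/3}$ for all $n\ge2$.
\end{itemize}
\end{proposition}

\begin{proof}
Lemma~\ref{lem:quasi} shows that some eigenvalue is close to $\tilde\lambda_n$. To see that it is the top one, we show that $\phi=\phi_n$ has an overlap with $\hat f_n$ bounded below; since both are nonnegative, it suffices to find a fixed share of $\phi$ in the region $h\asymp\delta^{-1}$. Let $n$ be large.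

By Rayleigh's principle $\lambda_n\ge\langle\hat f_n,J_n\hat f_n\rangle\ge\tilde\lambda_n-C\delta^4$, so $2-\lambda_n\le3\delta^2$. For $w\in E_n$ we have $\|w-Sw\|^2=2\|w\|^2-2\sum_hw(h)w(h+1)$, and therefore
\[
\langle w,(2-J_n)w\rangle=\|w-Sw\|^2+\delta^3\sum_{h=0}^{n-1}h\,w(h)w(h+1).
\]
For $w=\phi\ge0$ both terms on the right are nonnegative and their sum is at most $3\delta^2$. The first term gives $\|\phi-S\phi\|^2\le3\delta^2$, which is (b). The second gives $\sum_hh\phi(h)\phi(h+1)\le3/\delta$, hence $\sum_{h>12/\delta}\phi(h)\phi(h+1)\le\frac14$. As $\sum_h\phi(h)\phi(h+1)=1-\frac12\|\phi-S\phi\|^2\ge1-\frac32\delta^2$, we get $\sum_{h\le12/\delta}\phi(h)\phi(h+1)\ge\frac12$. On the other hand $\phi$ cannot concentrate: by telescoping and the Cauchy--Schwarz inequality,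
\[
\phi(h)^2=\sum_{j\le h}\big(\phi(j)-\phi(j-1)\big)\big(\phi(j)+\phi(j-1)\big)\le2\|\phi-S\phi\|\le4\delta .
\]
So $\phi\le2\delta^{1/2}$ and $\sum_{h\le12/\delta}\phi(h)\ge\frac14\delta^{-1/2}$. The indices $h<\frac1{32\delta}$ contribute at most $(\frac1{32\delta}+1)2\delta^{1/2}\le\frac18\delta^{-1/2}$. For $\frac1{32\delta}\le h\le\frac{12}\delta$ we have $f_n(h)\ge\min_{[1/32,13]}F>0$. Hence $\langle\phi,f_n\rangle\ge c\delta^{-1/2}$, that is, $\langle\phi,\hat f_n\rangle\ge c$. Now $(\lambda_n-\tilde\lambda_n)\langle\phi,\hat f_n\rangle=\langle\phi,(J_n-\tilde\lambda_n)\hat f_n\rangle=O(\delta^4)$ proves (a).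

For (c), delete the index $h_0=\lfloor\delta^{-1}\rfloor$. By interlacing, $\lambda_n'$ is at most the larger of the top eigenvalues of the two remaining blocks. The left block (indices $0,\dots,h_0-1$) is short: its entries are at most those of a path with $h_0$ vertices, and $h_0+1\le\delta^{-1}+1$, so its top eigenvalue is at most
\[
2\cos\frac\pi{h_0+1}\le2-\pi^2\delta^2+O(\delta^3)=\lambda_n-(\pi^2-|a_1|)\delta^2+O(\delta^3).
\]
The right block (indices $h_0+1,\dots,n$) is a scaled copy of a smaller matrix: with $n'=n-h_0-1$ we have $1-\frac{h_0+1+k}n=\frac{n'}n(1-\frac k{n'})$, so the block equals $\frac{n'}nJ_{n'}$ on $E_{n'}$. Using $\lambda_{n'}\le\lambda_n$, $\lambda_n\ge1$ and $h_0+1\ge\delta^{-1}$, its top eigenvalue is at most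
\[
\Big(1-\frac{h_0+1}n\Big)\lambda_n\le\lambda_n-\frac{h_0+1}n\le\lambda_n-\frac{\delta^2}2 .
\]
Since $\pi^2-|a_1|>\frac12$, the gap is at least $\frac12\delta^2$ for large $n$. For the finitely many other $n$ it is positive because $\lambda_n$ is simple.
\end{proof}

\subsection{The eigenvector}

Let $m_n(h)=\min(1,\frac{h+1}n)$, and write $m_nv$ for the vector $h\mapsto m_n(h)v(h)$.

\begin{proposition}\label{prop:eigenvector}
As $n\to\infty$:
\begin{itemize}
\item[(a)] $\|\phi_n-\hat f_n\|=O(n^{-2/3})$;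
\item[(b)] $\|m_n\phi_n\|=O(n^{-2/3})$;
\item[(c)] $\|\phi_n-\phi_{n-1}\|=O(n^{-1})$;
\item[(d)] $\phi_n(0)=\sqrt{2/n}+O(n^{-2/3})$;
\item[(e)] $\|K_n\phi_n-\frac2n\phi_n\|=O(n^{-4/3})$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By Lemma~\ref{lem:quasi} and Proposition~\ref{prop:eigenvalue}(a), $\|(J_n-\lambda_n)\hat f_n\|=O(\delta^4)$. Apply \eqref{eq:close} with $g=c_0n^{-2/3}\asymp\delta^2$.

(b) $\|m_n\phi_n\|\le\frac1n\|(h+1)\hat f_n\|+\|\phi_n-\hat f_n\|$; use \eqref{eq:norms} and (a).

(c) Part (a) for $n$ and $n-1$ would only give $O(n^{-2/3})$, so we perturb directly. The matrix $\Delta=J_n-J_{n-1}$ has the entry $\frac h{n(n-1)}$ in positions $(h,h+1)$, $(h+1,h)$ for $0\le h\le n-1$, and $0$ elsewhere. This entry is at most $\frac1{n-1}m_n(h)\le\frac1{n-1}m_n(h+1)$, so $\|\Delta\phi_n\|\le\frac2{n-1}\|m_n\phi_n\|=O(n^{-5/3})$; the bound $\|\Delta\|\le2/n$ alone would not suffice, and it is the localization of $\phi_n$ near $h=0$ that gains the factor $n^{-2/3}$. By Rayleigh's principle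 $\lambda_{n-1}\ge\langle\phi_n,J_{n-1}\phi_n\rangle=\lambda_n-\langle\phi_n,\Delta\phi_n\rangle$, so $0\le\lambda_n-\lambda_{n-1}=O(n^{-5/3})$. Hence
\[
(J_{n-1}-\lambda_{n-1})\phi_n=(\lambda_n-\lambda_{n-1})\phi_n-\Delta\phi_n=O(n^{-5/3}),
\]
and \eqref{eq:close} for $J_{n-1}$, whose spectrum on $\phi_{n-1}^\perp$ lies in $(-\infty,\lambda'_{n-1}]$, gives $O(n^{-5/3+2/3})$.

(d) As $F(0)=F''(0)=0$, $f_n(0)=F(\delta)=F'(0)\delta(1+O(\delta^2))$. By \eqref{eq:norms}, $\hat f_n(0)=\delta^{3/2}(1+O(\delta))=\sqrt{2/n}+O(n^{-5/6})$. Use (a).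

(e) By Proposition~\ref{prop:Y}, $|1-q_n(h)|\le Cm_n(h-1)$ for $h\ge1$, so $\|K_n\phi_n-\frac2nS\phi_n\|\le\frac Cn\|m_n\phi_n\|=O(n^{-5/3})$. Use Proposition~\ref{prop:eigenvalue}(b).
\end{proof}

\subsection{Parity}

The eigenvalue $-\lambda_n$ has the same modulus as $\lambda_n$, so $J_n$ does not contract all of $\phi_n^\perp$. But $Y_n$ lives on one parity class, and there the two eigenvectors are proportional. Let $P_i$ be the orthogonal projection onto the coordinates $h\equiv i\bmod2$; a vector $v$ has \emph{parity} $i$ if $P_iv=v$. Put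
\[
\psi_n=\sqrt2\,P_{n-1}\phi_n,\qquad\chi_n=\sqrt2\,P_n\phi_n .
\]
These are nonnegative unit vectors, because $\langle\phi_n,\Sigma\phi_n\rangle=0$ means $\|P_0\phi_n\|=\|P_1\phi_n\|$. The operators $J_n$, $K_n$, $S$ flip parity: $J_nP_i=P_{i+1}J_n$, and likewise for the others. The vectors $Y_n$ and $\psi_n$ have parity $n-1$, while $Y_{n-1}$, $Y_{n-3}$, $\psi_{n-1}$, $\psi_{n-3}$, $\chi_n$ have parity $n$.

\begin{corollary}\label{cor:parity}
\begin{itemize}
\item[(a)] $J_n\chi_n=\lambda_n\psi_n$ and $J_n\psi_n=\lambda_n\chi_n$.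
\item[(b)] If $n\ge2$, $u$ has parity $n$ and $u\perp\chi_n$, then $J_nu\perp\psi_n$ and $\|J_nu\|\le\lambda_n'\|u\|$.
\item[(c)] $\|\chi_n-\psi_{n-1}\|=O(n^{-1})$.
\item[(d)] $\|K_n\psi_{n-3}-\frac2n\psi_n\|=O(n^{-4/3})$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) Apply $P_{n-1}$ and $P_n$ to $J_n\phi_n=\lambda_n\phi_n$. (b) $\langle J_nu,\psi_n\rangle=\lambda_n\langle u,\chi_n\rangle=0$. Also $\langle u,\phi_n\rangle$ and $\langle u,\Sigma\phi_n\rangle$ equal $\pm\langle u,P_n\phi_n\rangle=0$, so \eqref{eq:contract} applies. (c) $\chi_n-\psi_{n-1}=\sqrt2P_n(\phi_n-\phi_{n-1})$. (d) $K_n\psi_{n-3}=\sqrt2P_{n-1}K_n\phi_{n-3}$, and $K_n\phi_{n-3}=K_n\phi_n+O(n^{-2})=\frac2n\phi_n+O(n^{-4/3})$ by $\|K_n\|\le2/n$ and Proposition~\ref{prop:eigenvector}(c),(e).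
\end{proof}

\section{Convergence of the amplitude}\label{sec:adiabatic}

\subsection{One step of the recurrence}\label{sec:onestep}

With Section~\ref{sec:expansion} in view we allow a source term. Consider vectors $y_n$ of parity $n-1$ and the equation
\begin{equation}\label{eq:inhom}
y_n=J_ny_{n-1}-\varepsilon K_ny_{n-3}+g_n .
\end{equation}
To find the right normalization, suppose $y_j\approx A_j\psi_j$. Then Corollary~\ref{cor:parity} gives $A_n\approx\lambda_nA_{n-1}-\varepsilon\frac2nA_{n-3}$, and $A_{n-3}\approx A_{n-1}/4$, so $A_n/A_{n-1}\approx\lambda_n-\frac\varepsilon{2n}\approx\lambda_n(1-\frac\varepsilon{4n})$, the loss predicted in Section~\ref{sec:shape}. Accordingly let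
\[
\mu_n=\lambda_n\Big(1-\frac\varepsilon{4n}\Big),\qquad\Pi_n=\prod_{j=2}^n\mu_j,
\]
and decompose
\[
y_n=\alpha_n\Pi_n\psi_n+w_n,\quad w_n\perp\psi_n,\qquad\omega_n=\|w_n\|/\Pi_n,\qquad s_n=\|g_n\|/\Pi_n .
\]
We write $\alpha_n(y)$, $\omega_n(y)$ when several sequences are in play. Note that $\mu_n=2+O(n^{-2/3})$.

\begin{lemma}\label{lem:onestep}
There are absolute constants $n_2,C,c$ such that for $n\ge n_2$ the following holds. Put $\Xi_n=|\alpha_{n-1}|+|\alpha_{n-3}|+\omega_{n-1}+\omega_{n-3}$. If \eqref{eq:inhom} holds at $n$, then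
\begin{align}
|\alpha_n-\alpha_{n-1}|&\le Cn^{-1}\,\Xi_n+s_n,\label{eq:crude}\\
\omega_n&\le(1-cn^{-2/3})\,\omega_{n-1}+Cn^{-1}\,\Xi_n+s_n.\label{eq:omega}
\end{align}
If \eqref{eq:inhom} holds at $n,n-1,n-2$, then with $\bar\alpha_n=\max_{1\le j\le5}|\alpha_{n-j}|$ and $\bar\omega_n=\max_{1\le j\le5}\omega_{n-j}$,
\begin{equation}\label{eq:fine}
|\alpha_n-\alpha_{n-1}|\le Cn^{-4/3}\bar\alpha_n+Cn^{-1}\bar\omega_n+s_n+Cn^{-1}(s_{n-1}+s_{n-2}).
\end{equation}
\end{lemma}

\begin{proof}
Take the inner product of \eqref{eq:inhom} with $\psi_n$. By the symmetry of $J_n$ and Corollary~\ref{cor:parity}(a),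
\[
\alpha_n\Pi_n=\lambda_n\langle\chi_n,y_{n-1}\rangle-\varepsilon\langle\psi_n,K_ny_{n-3}\rangle+\langle\psi_n,g_n\rangle .
\]
Since $\langle\chi_n,\psi_{n-1}\rangle=1-\frac12\|\chi_n-\psi_{n-1}\|^2$ and $\langle\chi_n,w_{n-1}\rangle=\langle\chi_n-\psi_{n-1},w_{n-1}\rangle$, Corollary~\ref{cor:parity}(c),(d) and $\|K_n\|\le2/n$ give
\begin{align*}
\langle\chi_n,y_{n-1}\rangle/\Pi_{n-1}&=\alpha_{n-1}+O(n^{-2})|\alpha_{n-1}|+O(n^{-1})\,\omega_{n-1},\\
\langle\psi_n,K_ny_{n-3}\rangle/\Pi_{n-3}&=\tfrac2n\alpha_{n-3}+O(n^{-4/3})|\alpha_{n-3}|+O(n^{-1})\,\omega_{n-3}.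
\end{align*}
Divide by $\Pi_n$ and use $\lambda_n/\mu_n=1+\frac\varepsilon{4n}+O(n^{-2})$ and $\Pi_{n-3}/\Pi_n=\frac18(1+O(n^{-2/3}))$:
\[
\alpha_n-\alpha_{n-1}=\frac\varepsilon{4n}(\alpha_{n-1}-\alpha_{n-3})+O(n^{-4/3})\big(|\alpha_{n-1}|+|\alpha_{n-3}|\big)+O(n^{-1})(\omega_{n-1}+\omega_{n-3})+\sigma,
\]
with $|\sigma|\le s_n$. This gives \eqref{eq:crude}. The choice of $\mu_n$ has made the term of order $1/n$ a difference. Bounding $\alpha_{n-1}-\alpha_{n-3}$ by \eqref{eq:crude} at $n-1$ and $n-2$, it is at most $Cn^{-1}(\bar\alpha_n+\bar\omega_n)+s_{n-1}+s_{n-2}$ in absolute value, and \eqref{eq:fine} follows.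

For \eqref{eq:omega}, let $u=y_{n-1}-\langle\chi_n,y_{n-1}\rangle\chi_n$. By Corollary~\ref{cor:parity}(a),(b), the component of $J_ny_{n-1}$ orthogonal to $\psi_n$ is $J_nu$, and $\|J_nu\|\le\lambda_n'\|u\|$. The component of $\psi_{n-1}$ orthogonal to $\chi_n$ has norm at most $\|\psi_{n-1}-\chi_n\|$, so $\|u\|\le\|w_{n-1}\|+\frac Cn|\alpha_{n-1}|\Pi_{n-1}$. Therefore
\[
\|w_n\|\le\lambda_n'\,\Pi_{n-1}\Big(\omega_{n-1}+\frac Cn|\alpha_{n-1}|\Big)+\frac2n\,\Pi_{n-3}\big(|\alpha_{n-3}|+\omega_{n-3}\big)+\|g_n\|.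
\]
Finally $\lambda_n'/\mu_n\le(1-\frac{c_0}2n^{-2/3})(1+\frac1{3n})\le1-cn^{-2/3}$ for large $n$, by Proposition~\ref{prop:eigenvalue}(c) and $\lambda_n\le2$.
\end{proof}

\subsection{Stability}

In the model of Section~\ref{sec:toy} the bound $|\alpha_n|\le1$ came for free. Here $\alpha_n$ and $\omega_n$ must be bounded together. We also need constants that do not depend on the starting time.

\begin{lemma}\label{lem:stable}
There are absolute constants $n_1,C_*$ with the following property. Let $n_0\ge n_1$, let $y_n$ $(n\ge n_0-2)$ have parity $n-1$ and satisfy \eqref{eq:inhom} with $g_n=0$ for all $n>n_0$, and put $B=\max_{n_0-2\le j\le n_0}\max(|\alpha_j|,j^{1/3}\omega_j)$. Then $\alpha_\infty=\lim\alpha_n$ exists, and for all $n\ge n_0$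
\[
|\alpha_n|\le C_*B,\qquad\omega_n\le C_*Bn^{-1/3},\qquad|\alpha_n-\alpha_\infty|\le C_*Bn^{-1/3}.
\]
\end{lemma}

\begin{proof}
Let $C,c$ be the constants of Lemma~\ref{lem:onestep}, $\theta=c/(4C)$, and $B_n=\max_{n_0-2\le j\le n}\max(|\alpha_j|,\theta j^{1/3}\omega_j)$. For $n=n_0+1$ and $n=n_0+2$, \eqref{eq:crude} and \eqref{eq:omega} show that $\alpha_n-\alpha_{n-1}$ and the increase $\omega_n-\omega_{n-1}$ are at most $C'B/n$; hence $B_{n_0+2}\le C'B$. Let $n\ge n_0+3$. Then \eqref{eq:fine} is available, all indices in it are at least $n_0-2$, and $\bar\alpha_n\le B_{n-1}$, $\bar\omega_n\le2\theta^{-1}n^{-1/3}B_{n-1}$. So $|\alpha_n-\alpha_{n-1}|\le C'n^{-4/3}B_{n-1}$. From \eqref{eq:omega} and $(\frac n{n-1})^{1/3}\le1+\frac1n$,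
\[
\theta n^{1/3}\omega_n\le\Big[\Big(1+\frac1n\Big)(1-cn^{-2/3})+2C\theta n^{-2/3}+\frac{4C}n\Big]B_{n-1}\le B_{n-1}
\]
for large $n$, since $2C\theta=c/2$. Hence $B_n\le(1+C'n^{-4/3})B_{n-1}$, and $B_n\le C''B$ because $\prod_n(1+C'n^{-4/3})$ converges. The bounds on $\alpha_n$ and $\omega_n$ follow, and $\sum_{j>n}|\alpha_j-\alpha_{j-1}|=O(Bn^{-1/3})$.
\end{proof}

\subsection{Positivity of the limit}\label{sec:positive}

To show $\alpha_\infty(Y)>0$ we compare $Y$ with a solution $y$ that starts at a late time $n_0$ close to the eigenvector, so that Lemma~\ref{lem:stable} keeps its amplitude away from zero. For $\varepsilon=0$ the recurrence preserves the order of vectors and the comparison is immediate. For $\varepsilon=1$ it has a minus sign. The way out is visible in the paths: what is subtracted is always part of the weight of a factor $\mathsf{HHV}$. Split $J_n=U_n+D_n$ into the steps $\mathsf H$ and $\mathsf V$,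
\[
(U_nv)(h)=\Big(1-\frac{h-1}n\Big)_+v(h-1),\qquad(D_nv)(h)=\Big(1-\frac hn\Big)_+v(h+1).
\]

\begin{lemma}\label{lem:cone}
Let $n_0\ge3$, let $y_n=J_ny_{n-1}-\varepsilon K_ny_{n-3}$ for $n>n_0$, and put $b_n=y_n-U_ny_{n-1}$. If $y_{n_0-2},b_{n_0-1},b_{n_0}\ge0$, then $y_n\ge0$ for all $n\ge n_0-2$.
\end{lemma}

\begin{proof}
For $n\ge4$ the matrix $G_n=D_nU_{n-1}U_{n-2}-\varepsilon K_n$ is nonnegative. Indeed, its only nonzero entries are in positions $(h,h-1)$, $h\ge1$. For $h\ge n-2$ the entry of $K_n$ vanishes. For $h\le n-3$, with $s=n-1-h\ge2$, the entry of $G_n$ is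
\[
\frac{(n-h)\,[\,s^2-2\varepsilon(s-2)\,]}{n(n-1)(n-2)}>0,
\]
because $s^2-2s+4>0$. (For $s=2m$ the bracket is $4(m^2-\varepsilon(m-1))$, four times the weight of a factor $\mathsf{HHV}$ ending at height $m$.) For $n\ge n_0$ we have $y_n=b_n+U_nb_{n-1}+U_nU_{n-1}y_{n-2}$, and hence
\[
b_{n+1}=D_{n+1}y_n-\varepsilon K_{n+1}y_{n-2}=D_{n+1}b_n+D_{n+1}U_nb_{n-1}+G_{n+1}y_{n-2}.
\]
So if $y_{n-2},b_{n-1},b_n\ge0$, then $b_{n+1}\ge0$ and $y_{n-1}=b_{n-1}+U_{n-1}y_{n-2}\ge0$, which is the same statement for $n+1$.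
\end{proof}

\begin{proposition}\label{prop:limit}
For the solution $Y$ of \eqref{eq:recY}, the limit $\alpha_\infty=\lim\alpha_n(Y)$ exists, $0<\alpha_\infty<\infty$, $|\alpha_n(Y)-\alpha_\infty|=O(n^{-1/3})$, and $\omega_n(Y)=O(n^{-1/3})$.
\end{proposition}

\begin{proof}
Everything except $\alpha_\infty>0$ is Lemma~\ref{lem:stable} with $n_0=n_1$. For the positivity, let $n_0$ be large and define
\[
y_{n_0-2}=\Pi_{n_0}\psi_{n_0-2},\qquad y_{n_0-1}=U_{n_0-1}y_{n_0-2},\qquad y_{n_0}=U_{n_0}y_{n_0-1},
\]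
and $y_n=J_ny_{n-1}-\varepsilon K_ny_{n-3}$ for $n>n_0$. The starting values are chosen so that $b_{n_0-1}(y)=b_{n_0}(y)=0$.

These three vectors are close to multiples of the eigenvectors. We have $((S-U_n)v)(h+1)=\min(1,\frac hn)v(h)$, so $\|(S-U_n)\phi_{n-1}\|\le\|m_{n-1}\phi_{n-1}\|=O(n^{-2/3})$. With Propositions~\ref{prop:eigenvalue}(b) and~\ref{prop:eigenvector}(c) this gives $U_n\phi_{n-1}=\phi_n+O(n^{-1/3})$, and applying $\sqrt2P_{n-1}$ we get $U_n\psi_{n-1}=\psi_n+O(n^{-1/3})$. As $\|U_n\|\le1$, it follows that $y_j=\Pi_{n_0}(\psi_j+O(n_0^{-1/3}))$ for $n_0-2\le j\le n_0$. Since $\Pi_{n_0}/\Pi_j\le4$ for these $j$, the number $B$ of Lemma~\ref{lem:stable} is bounded independently of $n_0$, and $\alpha_{n_0}(y)=1+O(n_0^{-1/3})$. So $\alpha_\infty(y)=1+O(n_0^{-1/3})\ge\frac12$ once $n_0$ is fixed large enough.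

The vector $\psi_{n_0-2}$ is supported in the finite set $\{h\le n_0-3,\ h\equiv n_0-3\bmod2\}$, on which $Y_{n_0-2}>0$ by Proposition~\ref{prop:rec}. So $Y_{n_0-2}\ge\eta\,y_{n_0-2}$ for some $\eta>0$. The last inequality of Proposition~\ref{prop:rec}, multiplied by the factor in \eqref{eq:gauge}, says $Y_n-U_nY_{n-1}\ge0$ for $n\ge2$. Hence $Y-\eta y$ satisfies the hypotheses of Lemma~\ref{lem:cone}, and $Y_n\ge\eta y_n$ for $n\ge n_0$. As $\psi_n\ge0$, we conclude $\alpha_n(Y)\ge\eta\,\alpha_n(y)$ and $\alpha_\infty(Y)\ge\eta/2$.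
\end{proof}

\section{The value at $h=0$ and the proof of Theorem~\ref{thm:main}}\label{sec:boundary}

Proposition~\ref{prop:limit} gives $Y_n(0)/\Pi_n=\alpha_n\psi_n(0)+O(n^{-1/3})$ with $\psi_n(0)\approx2n^{-1/2}$ for odd $n$, so the error exceeds the main term. We therefore test the decomposition at an earlier time. Propagate $e_0$ backward through the matrices $J_j$. After $k$ steps it has spread out, and its norm, relative to $2^k$, has dropped to $k^{-3/4}$. For $k\approx n^{2/3}$ this is $n^{-1/2}$, the size of the main term, and over that many steps the product of the $\mu_j$ is still comparable to $2^k$.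

\begin{proposition}\label{prop:boundary}
For odd $n\to\infty$, $Y_n(0)=2\alpha_\infty\Pi_n\,n^{-1/2}\big(1+O(n^{-1/6})\big)$.
\end{proposition}

\begin{proof}
Let $\ell=\lfloor n^{2/3}\rfloor$ and $n'=n-\ell\ge n/2$. Put $u_n=e_0$ and $u_{j-1}=J_ju_j$ for $n'<j\le n$. By \eqref{eq:recY} and symmetry, $\langle u_j,Y_j\rangle=\langle u_{j-1},Y_{j-1}\rangle-\varepsilon\langle u_j,K_jY_{j-3}\rangle$, so
\begin{equation}\label{eq:dual}
Y_n(0)=\alpha_{n'}\Pi_{n'}\langle u_{n'},\psi_{n'}\rangle+\langle u_{n'},w_{n'}\rangle-\varepsilon\sum_{j=n'+1}^n\langle u_j,K_jY_{j-3}\rangle,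
\end{equation}
where $Y_{n'}=\alpha_{n'}\Pi_{n'}\psi_{n'}+w_{n'}$.

Let $k=n-j\le\ell$. Since $0\le J_i\le S+S^*$, we have $0\le u_j\le(S+S^*)^ke_0$. The number $\langle e_0,(S+S^*)^{2k}e_0\rangle$ counts the walks of length $2k$ on $\mathbb N_0$ from $0$ to $0$ with steps $\pm1$; it is the Catalan number $\frac1{k+1}\binom{2k}k\le C4^k(k+1)^{-3/2}$. Thus $\|u_j\|\le C2^k(k+1)^{-3/4}$. Since $\mu_i\ge2(1-Cn^{-2/3})$ for $i\ge n/2$ and $k\le n^{2/3}$, we have $\Pi_n/\Pi_j\ge c2^k$. Hence
\begin{equation}\label{eq:unorm}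
\|u_j\|\le C\,\frac{\Pi_n}{\Pi_j}\,(n-j+1)^{-3/4}\qquad(n'\le j\le n).
\end{equation}

\emph{The sum in \eqref{eq:dual}.} By Proposition~\ref{prop:limit}, $\|Y_{j-3}\|\le C\Pi_{j-3}\le C\Pi_j$. With $\|K_j\|\le4/n$ and \eqref{eq:unorm}, the sum is at most $\frac Cn\Pi_n\sum_{k\le\ell}(k+1)^{-3/4}=O(\Pi_nn^{-1}\ell^{1/4})=O(\Pi_nn^{-5/6})$.

\emph{The remainder.} By \eqref{eq:unorm} and $\omega_{n'}=O(n^{-1/3})$, $|\langle u_{n'},w_{n'}\rangle|\le C\Pi_n\ell^{-3/4}n^{-1/3}=O(\Pi_nn^{-5/6})$.

\emph{The main term.} Let $\beta_j=\langle u_j,\psi_j\rangle\,\Pi_j/\Pi_n$. By Corollary~\ref{cor:parity}(a),(c), $J_j\psi_{j-1}=\lambda_j\psi_j+O(1/j)$, so $\langle u_{j-1},\psi_{j-1}\rangle=\langle u_j,J_j\psi_{j-1}\rangle=\lambda_j\langle u_j,\psi_j\rangle+O(\|u_j\|/j)$. Multiplying by $\Pi_{j-1}/\Pi_n$ and using $\lambda_j/\mu_j=1+O(1/n)$ and \eqref{eq:unorm},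
\[
\beta_{j-1}=\big(1+O(n^{-1})\big)\beta_j+O\big(n^{-1}(n-j+1)^{-3/4}\big).
\]
Since $n$ is odd, $\beta_n=\psi_n(0)=\sqrt2\,\phi_n(0)=2n^{-1/2}+O(n^{-2/3})$ by Proposition~\ref{prop:eigenvector}(d). Over $\ell$ steps the factors multiply to $1+O(n^{-1/3})$ and the additive errors sum to $O(n^{-5/6})$. So $\beta_{n'}=2n^{-1/2}(1+O(n^{-1/6}))$.

Altogether $Y_n(0)=\Pi_n\,[\alpha_{n'}\beta_{n'}+O(n^{-5/6})]$ with $\alpha_{n'}=\alpha_\infty+O(n^{-1/3})$. Because $\alpha_\infty>0$, all errors are of relative order $O(n^{-1/6})$.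
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:eigenvalue}(a), $\ln\lambda_j=\ln2+\frac{a_1}2\delta_j^2+\frac34\delta_j^3+O(\delta_j^4)$. With $\delta_j^2=2^{2/3}j^{-2/3}$ and $\delta_j^3=2/j$,
\begin{equation}\label{eq:lnmu}
\ln\mu_j=\ln2+2^{-1/3}a_1j^{-2/3}+\Big(\frac32-\frac\varepsilon4\Big)\frac1j+O(j^{-4/3}).
\end{equation}
Now $\sum_{j\le n}j^{-2/3}=3n^{1/3}+\mathrm{const}+O(n^{-2/3})$, $\sum_{j\le n}j^{-1}=\ln n+\mathrm{const}+O(n^{-1})$, and the error terms sum to $\mathrm{const}+O(n^{-1/3})$. Hence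
\[
\Pi_n=C_\varepsilon\,2^ne^{3a_1(n/2)^{1/3}}n^{\frac32-\frac\varepsilon4}\big(1+O(n^{-1/3})\big),\qquad C_\varepsilon\in(0,\infty).
\]
Put $n=2N+1$ in Proposition~\ref{prop:boundary} and use \eqref{eq:diag} and $(N+\frac12)^{1/3}=N^{1/3}+O(N^{-2/3})$:
\[
\frac{W(N,N)}{N!}=\gamma\,4^Ne^{3a_1N^{1/3}}N^{1-\frac\varepsilon4}\big(1+O(N^{-1/6})\big),\qquad\gamma=2^{3-\frac\varepsilon4}C_\varepsilon\alpha_\infty\in(0,\infty).
\]
The case $\varepsilon=0$ is $r_N$ and the case $\varepsilon=1$ is $c_N$.
\end{proof}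

\section{The full expansion}\label{sec:expansion}

The vector $f_n$ solves the eigenvalue equation of one matrix approximately. We now construct explicit sequences $X_n$ that solve the recurrence \eqref{eq:recY} itself up to an error of any prescribed order. The difference between $Y$ and the right multiple of $X$ has limiting amplitude zero, and then Lemma~\ref{lem:onestep} improves itself. Fix an integer $d\ge0$, the order of the approximation; constants may depend on $d$.

\subsection{A class of functions}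

Let $\mathcal P$ be the set of functions $uF+vF'$ with $u,v$ polynomials in $x$ over $\mathbb Q[a_1]$, and put $z=x+a_1$. Since $F''=zF$, the set $\mathcal P$ is closed under $\partial_x$ and under multiplication by $x$. Every $\Phi\in\mathcal P$ and each of its derivatives is $O(e^{-x})$ on $x\ge0$, and
\begin{equation}\label{eq:atzero}
\Phi^{(k)}(0)\in\mathbb Q[a_1]\,F'(0)\qquad(\Phi\in\mathcal P,\ k\ge0),
\end{equation}
because $(uF+vF')(0)=v(0)F'(0)$. Let $\mathcal L=\partial_x^2-z$. From $F''=zF$ and $F'''=F+zF'$,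
\begin{equation}\label{eq:L}
\mathcal L(uF+vF')=(u''+2zv'+v)F+(2u'+v'')F'.
\end{equation}
In particular $\mathcal LF=0$ and $\mathcal LF'=F$.

\begin{lemma}\label{lem:onto}
For polynomials $\tilde u,\tilde v$ over $\mathbb Q[a_1]$, the equation
\begin{equation}\label{eq:vsolve}
2zv'+v-\tfrac12v'''=\tilde u-\tfrac12\tilde v'
\end{equation}
has a unique polynomial solution $v$ over $\mathbb Q[a_1]$, and $u=\frac12\int_0^x(\tilde v-v'')$ gives $\mathcal L(uF+vF')=\tilde uF+\tilde vF'$.
\end{lemma}

\begin{proof}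
The left side of \eqref{eq:vsolve} sends $z^k$ to $(2k+1)z^k$ plus a rational multiple of $z^{k-3}$, so it is triangular with invertible diagonal. With $u$ as stated, $2u'+v''=\tilde v$ and $u''+2zv'+v=\frac12(\tilde v'-v''')+2zv'+v=\tilde u$.
\end{proof}

\subsection{Approximate solutions}

We look for $X_n(h)=\Gamma_n\Psi(\delta_n,\delta_n(h+1))$, $h\ge0$, with $\Gamma_n/\Gamma_{n-1}=\nu(\delta_n)$, where
\[
\nu(\delta)=2+\sum_{i=2}^{d+2}\sigma_i\delta^i,\qquad\Psi(\delta,x)=\sum_{i=0}^d\delta^i\Psi_i(x),\qquad\sigma_i\in\mathbb Q[a_1],\quad\Psi_i\in\mathcal P .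
\]
Let $\zeta_k=\zeta_k(\delta)=(1-\frac k2\delta^3)^{-1/3}$, so that $\delta_{n-k}=\zeta_k(\delta_n)\delta_n$. With $\delta=\delta_n$, $x=\delta(h+1)$ we have $\delta_{n-1}(h+2)=\zeta_1(x+\delta)$, $\delta_{n-k}h=\zeta_k(x-\delta)$, and $\frac{h+j}n=\frac12\delta^2x+\frac{j-1}2\delta^3$. This suggests the continuous versions of $J_n$ and $K_n$, acting on functions $\Phi(x)$:
\begin{align*}
\mathcal J[\Phi](\delta,x)&=\big(1-\tfrac12\delta^2x+\tfrac12\delta^3\big)\Phi\big(\zeta_1(x+\delta)\big)+\big(1-\tfrac12\delta^2x+\delta^3\big)\Phi\big(\zeta_1(x-\delta)\big),\\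
\mathcal K[\Phi](\delta,x)&=\delta^3\,\frac{(1-\frac12\delta^2x+\frac12\delta^3)(1-\frac12\delta^2x-\delta^3)}{(1-\frac12\delta^3)(1-\delta^3)}\,\Phi\big(\zeta_3(x-\delta)\big),
\end{align*}
and the residual
\begin{equation}\label{eq:R}
R(\delta,x)=\nu(\delta)\Psi(\delta,x)-\sum_{i=0}^d(\zeta_1\delta)^i\mathcal J[\Psi_i]+\frac\varepsilon{\nu(\zeta_1\delta)\nu(\zeta_2\delta)}\sum_{i=0}^d(\zeta_3\delta)^i\mathcal K[\Psi_i].
\end{equation}
If $\Psi_i(0)=0$ for all $i$, then for $0\le h\le n-3$
\begin{equation}\label{eq:resid}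
\big(X_n-J_nX_{n-1}+\varepsilon K_nX_{n-3}\big)(h)=\Gamma_{n-1}\,R\big(\delta_n,\delta_n(h+1)\big);
\end{equation}
the condition $\Psi_i(0)=0$ is what makes this true at $h=0$, where $x-\delta=0$.

We need the first Taylor coefficients in $\delta$ at fixed $x$. From $\zeta_1=1+\frac16\delta^3+O(\delta^6)$ we get $\Phi(\zeta_1(x\pm\delta))=\Phi(x\pm\delta)+\frac16\delta^3x\Phi'\pm\frac16\delta^4(\Phi'+x\Phi'')+O(\delta^5)$. The sum of these two values is $2\Phi+\delta^2\Phi''+\frac13\delta^3x\Phi'+\frac1{12}\delta^4\Phi''''+O(\delta^5)$, and $\mathcal J[\Phi]$ equals this sum times $1-\frac12\delta^2x+\frac12\delta^3$, plus $\frac12\delta^3(\Phi-\delta\Phi'+O(\delta^2))$. Therefore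
\begin{align}
\mathcal J[\Phi]&=2\Phi+\delta^2(\Phi''-x\Phi)+\delta^3\big(\tfrac x3\Phi'+\tfrac32\Phi\big)+\delta^4\big(\tfrac1{12}\Phi''''-\tfrac x2\Phi''-\tfrac12\Phi'\big)+O(\delta^5),\label{eq:Jexp}\\
\frac{\mathcal K[\Phi]}{\nu(\zeta_1\delta)\nu(\zeta_2\delta)}&=\tfrac14\delta^3(\Phi-\delta\Phi')+O(\delta^5).\label{eq:Kexp}
\end{align}

\begin{lemma}\label{lem:formal}
Put $\Psi_0=F$ and $\sigma_2=a_1$. There are $\sigma_{i+2}\in\mathbb Q[a_1]$ and $\Psi_i\in\mathcal P$ with $\Psi_i(0)=0$ $(i\ge1)$, independent of $d$, such that for each $d$ there is $\delta_*\in(0,\frac12]$ with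
\[
|R(\delta,x)|\le C\delta^{d+3}e^{-x/2}\qquad\text{for }0\le\delta\le\min(\delta_*,x).
\]
Moreover $\Psi_1=-\frac{x^2}{12}F$, $\sigma_3=\frac43-\frac\varepsilon4$ and $\sigma_4=\frac{29}{540}a_1^2$.
\end{lemma}

\begin{proof}
\emph{Structure of $R$.} It is a finite sum of terms $a(\delta,x)\Psi_i(b(\delta,x))$, where $a$ is a polynomial in $x$ whose coefficients are analytic in $\delta$ near $0$ with Taylor coefficients in $\mathbb Q[a_1]$, and $b=\zeta_k(x+j\delta)$ with $k\in\{0,1,3\}$, $j\in\{0,\pm1\}$. By the chain rule, $\partial_\delta^l[a\,\Psi_i(b)]$ is a sum of terms (polynomial in $x$ with coefficients of the same kind) times $\Psi_i^{(l')}(b)$, $l'\le l$. As $b(0,x)=x$, all Taylor coefficients of $R$ at $\delta=0$ lie in $\mathcal P$.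

\emph{Choice of the unknowns.} Write $R=(\nu-2)\Psi+\sum_i[2\delta^i\Psi_i-(\zeta_1\delta)^i\mathcal J[\Psi_i]]+(\text{$\varepsilon$-term})$. By \eqref{eq:Jexp} and $\zeta_1^i=1+O(\delta^3)$, the bracket equals $-\delta^{i+2}(\Psi_i''-x\Psi_i)+O(\delta^{i+3})$. In the $\varepsilon$-term $\Psi_i$ carries the factor $\delta^{i+3}$, and $\sigma_j$ first appears at order $\delta^{j+3}$. So the coefficients of $\delta^0$ and $\delta^1$ vanish, that of $\delta^2$ is $-\mathcal LF=0$, and for $1\le i\le d$ the coefficient of $\delta^{i+2}$ is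
\[
-\mathcal L\Psi_i+\sigma_{i+2}F+G_i,
\]
where $G_i\in\mathcal P$ is determined by $\Psi_0,\dots,\Psi_{i-1}$ and $\sigma_2,\dots,\sigma_{i+1}$ through a formula that does not involve $d$. Let $\Psi^*$ be the solution of $\mathcal L\Psi^*=G_i$ given by Lemma~\ref{lem:onto}, and set $\sigma_{i+2}=-\Psi^*(0)/F'(0)$, $\Psi_i=\Psi^*+\sigma_{i+2}F'$. Then $\sigma_{i+2}\in\mathbb Q[a_1]$ by \eqref{eq:atzero}, $\Psi_i(0)=0$, and the coefficient vanishes because $\mathcal LF'=F$. So the boundary condition is what determines the growth rate $\nu$.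

\emph{The bound.} Choose $\delta_*\le\frac12$ with $1\le\nu\le3$ on $[0,2\delta_*]$. For $\delta\le\delta_*$ we have $1\le\zeta_k\le2$ ($k\le3$), so the coefficients above are bounded on $[0,\delta_*]$. For $0\le\delta\le\min(\delta_*,x)$ we have $b\ge x-\delta\ge\max(0,x-1)$, hence $|\Psi_i^{(l')}(b)|\le Ce^{-x}$ and $|\partial_\delta^{d+3}R(\delta,x)|\le Ce^{-x/2}$. Since $\partial_\delta^lR(0,x)=0$ for $l\le d+2$, Taylor's theorem in $\delta$ at fixed $x$ gives the bound.

\emph{Order $\delta^3$.} By \eqref{eq:Jexp} and \eqref{eq:Kexp} the condition is $\mathcal L\Psi_1=(\sigma_3-\frac32+\frac\varepsilon4)F-\frac x3F'$. Here $G_1$ has $\tilde u=-\frac32+\frac\varepsilon4$, $\tilde v=-\frac x3$, so $v=-\frac43+\frac\varepsilon4$, $u=-\frac{x^2}{12}$, and $\sigma_3=-v$, $\Psi_1=uF$.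

\emph{Order $\delta^4$.} The factor $\zeta_1\delta=\delta+\frac16\delta^4+\cdots$ in front of $\mathcal J[\Psi_1]=2\Psi_1+\cdots$ contributes $-\frac13\Psi_1$, so
\[
\mathcal L\Psi_2=\sigma_4F+\sigma_3\Psi_1-\tfrac1{12}F''''+\tfrac x2F''+\tfrac12F'-\tfrac x3\Psi_1'-\big(\tfrac32+\tfrac13\big)\Psi_1+\tfrac\varepsilon4(\Psi_1-F').
\]
The total coefficient of $\Psi_1$ is $\frac43-\frac{11}6=-\frac12$. With $F''''=z^2F+2F'$ and $\Psi_1'=-\frac x6F-\frac{x^2}{12}F'$, the right side is $\tilde uF+\tilde vF'$ with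
\[
\tilde u=\sigma_4+\frac{x^2}{24}+\frac{x^2}{18}-\frac{z^2}{12}+\frac{xz}2,\qquad\tilde v=\frac{x^3}{36}+\frac13-\frac\varepsilon4 .
\]
Substituting $x=z-a_1$ gives $\tilde u-\frac12\tilde v'=\sigma_4+\frac{17}{36}z^2-\frac{11}{18}a_1z+\frac1{18}a_1^2$, and \eqref{eq:vsolve} is solved by $v=\frac{17}{180}z^2-\frac{11}{54}a_1z+\sigma_4+\frac1{18}a_1^2$. The condition $\Psi_2(0)=0$ means $v=0$ at $z=a_1$, that is, $\sigma_4=-\frac{51-110+30}{540}a_1^2=\frac{29}{540}a_1^2$.
\end{proof}

Fix $n_*$ with $\delta_{n_*}\le\delta_*$ and put $\Gamma_n=\prod_{j=n_*}^n\nu(\delta_j)$. We claim that for large $n$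
\begin{equation}\label{eq:residnorm}
\|X_n-J_nX_{n-1}+\varepsilon K_nX_{n-3}\|\le C\,\delta_n^{d+3}\,\delta_n^{-1/2}\,\Gamma_n .
\end{equation}
Let $x=\delta_n(h+1)\ge\delta_n$. For $h\le n-3$, \eqref{eq:resid} and Lemma~\ref{lem:formal} bound the $h$-th coordinate by $C\Gamma_n\delta_n^{d+3}e^{-x/2}$. For $h\ge n-2$ the $K_n$-term vanishes, the entries of $J_n$ lie in $[0,1]$, and all arguments of the $\Psi_i$ are at least $x-\delta_n$. So the coordinate is $O(\Gamma_ne^{-x})$, and $e^{-x/2}\le e^{-\delta_nn/4}=O(\delta_n^{d+3})$ gives the same bound. Finally $\sum_he^{-\delta_n(h+1)}=O(\delta_n^{-1})$.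

\subsection{Comparison with the true solution}

\begin{proposition}\label{prop:compare}
Let $d\ge2$. Then $\Gamma_n\asymp n^{-1/6}\Pi_n$, and there is $\gamma'>0$ such that, uniformly in $h\ge0$ with $h\equiv n-1\bmod2$,
\begin{equation}\label{eq:compare}
Y_n(h)=\gamma'\,\Gamma_n\,\Psi\big(\delta_n,\delta_n(h+1)\big)+O\big(n^{-d/3}\,\Pi_n\big).
\end{equation}
\end{proposition}

\begin{proof}
We have $\ln\nu(\delta_j)=\ln2+\frac{a_1}2\delta_j^2+\frac{\sigma_3}j+O(j^{-4/3})$, so \eqref{eq:lnmu} and $\sigma_3=\frac43-\frac\varepsilon4$ give $\ln\nu(\delta_j)-\ln\mu_j=-\frac1{6j}+O(j^{-4/3})$. Hence $\Gamma_n/\Pi_n\sim C'n^{-1/6}$ with $C'\in(0,\infty)$. This factor compensates the normalization: $\|f_n\|\sim F'(0)(n/2)^{1/6}$ by \eqref{eq:norms}, so $\Gamma_n\|f_n\|/\Pi_n$ has a positive finite limit. The terms $\delta_n^i\Psi_i$, $i\ge1$, have norm $O(\delta_n^{1/2})$ and the tail $h>n$ of $F(\delta_n(h+1))$ has norm $O(e^{-cn^{2/3}})$. So $X_n=\Gamma_n(f_n+O(\delta_n^{1/2}))=\Gamma_n\|f_n\|(\phi_n+O(\delta_n))$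 by Proposition~\ref{prop:eigenvector}(a), and
\[
X_n':=P_{n-1}X_n=\Gamma_n\|f_n\|\big(2^{-1/2}\psi_n+O(\delta_n)\big).
\]
Thus $\alpha_n(X')$ tends to a limit $\alpha_\infty(X')\in(0,\infty)$, and $\omega_n(X')=O(n^{-1/3})$.

Let $\gamma'=\alpha_\infty(Y)/\alpha_\infty(X')>0$ and $Z_n=Y_n-\gamma'X_n'$. As $J_n$ and $K_n$ flip parity, $Z$ satisfies \eqref{eq:inhom} with $g_n=-\gamma'P_{n-1}(X_n-J_nX_{n-1}+\varepsilon K_nX_{n-3})$. By \eqref{eq:residnorm} and $\delta_n^{-1/2}\Gamma_n\asymp\Pi_n$, we have $s_n=O(n^{-1-d/3})$. Write $\alpha_n,\omega_n$ for the quantities of $Z$. Then $\alpha_n\to0$, and we show by induction on $k=0,1,\dots,d$ that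
\[
\alpha_n=O(n^{-k/3}),\qquad\omega_n=O(n^{-(k+1)/3}).
\]
The case $k=0$ follows from Proposition~\ref{prop:limit} and the above. Let the claim hold for some $k<d$. By \eqref{eq:fine}, $|\alpha_j-\alpha_{j-1}|=O(j^{-(k+4)/3}+j^{-1-d/3})=O(j^{-1-(k+1)/3})$. Since $\alpha_n\to0$, summing over $j>n$ gives $\alpha_n=O(n^{-(k+1)/3})$. Now \eqref{eq:omega} reads $\omega_n\le(1-cn^{-2/3})\omega_{n-1}+Cn^{-1-(k+1)/3}$, and Lemma~\ref{lem:relax} gives $\omega_n=O(n^{-(k+2)/3})$. For $k=d$ we obtain $|Z_n(h)|\le\|Z_n\|\le(|\alpha_n|+\omega_n)\Pi_n=O(n^{-d/3}\Pi_n)$.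
\end{proof}

\subsection{Expansion of $\Gamma_n$}

Say that a sequence $x_n$ is \emph{expandable} if there are $\xi_j\in\mathbb Q[a_1]$ with $x_n=1+\sum_{j=1}^M\xi_j\delta_n^j+O(\delta_n^{M+1})$ for every $M$. Products of expandable sequences are expandable.

\begin{lemma}\label{lem:Gamma}
Let $d\ge2$. There is $C''\in(0,\infty)$ such that $\Gamma_n\big/\big(C''2^ne^{3a_1(n/2)^{1/3}}n^{\sigma_3}\big)$ is expandable, with first coefficient $\xi_1=\frac{53}{90}a_1^2$.
\end{lemma}

\begin{proof}
For every $I\ge4$ write $\ln(\nu(\delta)/2)=\sum_{i=2}^I\tau_i\delta^i+O(\delta^{I+1})$ with $\tau_i\in\mathbb Q[a_1]$. Here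
\[
\tau_2=\frac{a_1}2,\qquad\tau_3=\frac{\sigma_3}2,\qquad\tau_4=\frac{\sigma_4}2-\frac{a_1^2}8=-\frac{53}{540}a_1^2 .
\]
The remainder contributes $\mathrm{const}+O(n^{1-(I+1)/3})$ to $\ln\Gamma_n$. For $g(t)=(2/t)^{i/3}$ and any $r\ge1$, the Euler--Maclaurin formula, with Bernoulli numbers $B_{2l}$, Bernoulli polynomials $B_{2r}(\cdot)$ and fractional part $\{t\}$, reads
\[
\sum_{j=n_*}^ng(j)=\int_{n_*}^ng+\frac{g(n)+g(n_*)}2+\sum_{l=1}^r\frac{B_{2l}}{(2l)!}\big(g^{(2l-1)}(n)-g^{(2l-1)}(n_*)\big)-\int_{n_*}^n\frac{B_{2r}(\{t\})}{(2r)!}g^{(2r)}(t)\,dt .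
\]
As $g^{(2r)}(t)=O(t^{-i/3-2r})$, the last integral is $\mathrm{const}+O(n^{1-i/3-2r})$. Further, $g^{(k)}(n)$ is a rational multiple of $\delta_n^in^{-k}$, hence of $\delta_n^{i+3k}$, and for $i\ne3$ an antiderivative of $g$ takes at $n$ the value $n\delta_n^i/(1-\frac i3)=2\delta_n^{i-3}/(1-\frac i3)$. So for $i\ne3$
\[
\sum_{j=n_*}^n\delta_j^i=\mathrm{const}+\frac{2\delta_n^{i-3}}{1-i/3}+\frac12\delta_n^i+\sum_{l=1}^r\big(\text{rational multiple of }\delta_n^{i+6l-3}\big)+O(n^{1-i/3-2r}),
\]
and for $i=3$ the same holds with $2\ln n$ in place of the second term. The terms that do not tend to a constant are $6\tau_2\delta_n^{-1}=3a_1(n/2)^{1/3}$ and $2\tau_3\ln n=\sigma_3\ln n$. All others are positive powers of $\delta_n$ with coefficients in $\mathbb Q[a_1]$, and $I,r$ are arbitrary; exponentiating gives the expansion. The first power of $\delta_n$ arises only from the integral term for $i=4$, with coefficient $2\tau_4/(1-\frac43)=-6\tau_4=\frac{53}{90}a_1^2$.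
\end{proof}

\subsection{Proofs of Theorems~\ref{thm:expansion} and~\ref{thm:profile}}

By \eqref{eq:atzero}, the function $\Psi(\delta,\delta)=\sum_i\delta^i\Psi_i(\delta)$ has Taylor coefficients in $\mathbb Q[a_1]F'(0)$. Since $F(0)=F''(0)=0$, $\Psi_1(0)=\Psi_1'(0)=0$ and $\Psi_i(0)=0$, we have $\Psi(\delta,\delta)=F'(0)\delta(1+O(\delta^2))$. So $x_n=\Psi(\delta_n,\delta_n)/(F'(0)\delta_n)$ is expandable with first coefficient $0$. As $\Gamma_n\delta_n\asymp n^{-1/2}\Pi_n$, \eqref{eq:compare} at $h=0$ gives, for odd $n$ and $d\ge2$,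
\begin{equation}\label{eq:zero}
Y_n(0)=\gamma'F'(0)\,\Gamma_n\delta_n\,x_n\big(1+O(n^{1/2-d/3})\big).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:expansion}]
Given $M$, take $d=M+3$, so that the error in \eqref{eq:zero} is $O(n^{-M/3-1/2})=O(n^{-(M+1)/3})$. Put $n=2N+1$. Then $\delta_n=N^{-1/3}(1+\frac1{2N})^{-1/3}$, so an expandable sequence has an expansion in powers of $N^{-1/3}$ over $\mathbb Q[a_1]$ with the same first coefficient. Next, $n^{\sigma_3}\delta_n$ is a constant times $N^{\sigma_3-1/3}(1+\frac1{2N})^{\sigma_3-1/3}$ with $\sigma_3-\frac13=1-\frac\varepsilon4$, and $e^{3a_1((N+1/2)^{1/3}-N^{1/3})}=1+\frac{a_1}2N^{-2/3}+\cdots$; both correction factors have expansions in powers of $N^{-1/3}$ over $\mathbb Q[a_1]$ without a term $N^{-1/3}$. By \eqref{eq:diag}, \eqref{eq:zero} and Lemma~\ref{lem:Gamma}, the ratio $W(N,N)/(N!\,4^Ne^{3a_1N^{1/3}}N^{1-\varepsilon/4})$ is a positive constant times $1+\sum_{j=1}^M\xi_jN^{-j/3}+O(N^{-(M+1)/3})$ with $\xi_j\in\mathbb Q[a_1]$. The constant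 is that of Theorem~\ref{thm:main}, and the coefficients do not depend on $M$, because the coefficients of an asymptotic expansion are unique. For $M\ge1$ the coefficient of $N^{-1/3}$ comes from Lemma~\ref{lem:Gamma} alone and equals $\frac{53}{90}a_1^2$ for both values of $\varepsilon$. Dividing the two expansions with $M=1$ gives the statement on $c_N/r_N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:profile}]
Take $d=2$. The functions $F,\Psi_1,\Psi_2$ are bounded on $[0,\infty)$ and $n^{-2/3}\Pi_n\asymp n^{-1/2}\Gamma_n$, so \eqref{eq:compare} gives $Y_n(h)=\gamma'\Gamma_n[F(\delta_n(h+1))+O(n^{-1/3})]$ uniformly in $h\equiv n-1\bmod 2$. By Lemma~\ref{lem:Gamma} there is $D>0$ with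
\[
\gamma'\Gamma_n=D\,2^{n-1}e^{3a_1(n/2)^{1/3}}(n/2)^{\frac43-\frac\varepsilon4}\big(1+O(n^{-1/3})\big).
\]
It remains to identify $D$. For $n=2N+1$ and $d=2$ the relative error in \eqref{eq:zero} is $O(n^{-1/6})$, so $Y_{2N+1}(0)\sim DF'(0)\,4^Ne^{3a_1N^{1/3}}N^{1-\varepsilon/4}$. Comparison with Theorem~\ref{thm:main} through \eqref{eq:diag} gives $D=\gamma/\operatorname{Ai}'(a_1)$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{stretched}
\emph{Stretched Exponentials And Beyond}, \texttt{https://rtca2023.github.io/pages\_Paris/DocM6/Wallner.pdf}.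
\end{thebibliography}
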